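# The $K$-theory of a symplectic quotient from the quotient by a maximal torus

## 1. Weyl invariants as a first guess, and two quotients that refute it

Let $G$ be a compact connected Lie group, $T\subset G$ a maximal torus and $W=N(T)/T$ the Weyl group. Let $M$ be a Hamiltonian $G$-space with moment map $\mu_G:M\to\mathfrak g^*$, and let $\mu_T:M\to\mathfrak t^*$ be $\mu_G$ followed by the projection $\mathfrak g^*\to\mathfrak t^*$. Throughout, $0$ is a regular value of both moment maps, and we write
$$X=\mu_T^{-1}(0),\qquad Y=\mu_G^{-1}(0)\subset X,\qquad i:Y\hookrightarrow X .$$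
The quotients are $M/\!/T=X/T$ and $M/\!/G=Y/G$. Regularity makes $T$ act on $X$, and $G$ on $Y$, with finite stabilizers, so the quotients may be orbifolds. Their $K$-theory is defined equivariantly, by
$$K^*(M/\!/T):=K_T^*(X),\qquad K^*(M/\!/G):=K_G^*(Y),$$
which is the ordinary $K$-theory of the quotient when the action is free. Put $R=R(T)$ and $A=K_T^*(X)$, an $R$-algebra. The group $N(T)$ preserves $X$: an element $n$ sends a $T$-bundle $\mathcal V$ to $(n^{-1})^*\mathcal V$, on which $t$ acts by $n^{-1}tn$. Elements of $T$ act trivially up to isomorphism (use $v\mapsto tv$), so $W$ acts on $A$ by ring automorphisms, semilinearly over $R$.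

How does one compute $K^*(M/\!/G)$ from $K^*(M/\!/T)$? Since $R(G)=R(T)^W$, the first guess is
$$K^*(M/\!/G)\overset{?}{\cong}K^*(M/\!/T)^W .$$
If $G=T$, it holds trivially. But in general the guess changes two things at once: the group, from $G$ to $T$, and the space, from $Y$ to the larger $X$. Here are two tests.

**Example 1.1.** Let $G=SU(2)$ act by rotations on $M=S^2\subset\mathbb R^3\cong\mathfrak{su}(2)^*$, with the inclusion as moment map. Then $Y=\emptyset$, and $\mu_T$ is the height function, which is regular at $0$. So $X$ is the equator. The torus $T=\{z\}$ rotates it through $z^2$, transitively and with stabilizer $\{\pm1\}$, hence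
$$A=R(\{\pm1\})=\mathbb Z[z]/(z^2-1).$$
The Weyl group acts by $z\mapsto z^{-1}=z$, that is, trivially. So $A^W=A\ne0$ while $K_G^*(Y)=0$, and the guess fails. Note that $1-z^{-2}=0$ in $A$, where $z^2$ is the positive root.

**Example 1.2.** Let $G=U(2)$ act by left multiplication on the complex $2\times2$ matrices, with moment map $C\mapsto CC^*-1$ (after the usual identifications). Then $Y=U(2)$. The differential at $C\in Y$ is onto Hermitian matrices, since $\dot C=\frac12HC$ goes to $H$. The diagonal torus gives $X=S^3\times S^3$ (each row has length $1$), again regular. Both actions are free, $M/\!/G$ is a point, and $M/\!/T=\mathbb P^1\times\mathbb P^1$. With $a=z_1-1$, $b=z_2-1$,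
$$A=\mathbb Z[z_1^{\pm1},z_2^{\pm1}]/\big((z_1-1)^2,(z_2-1)^2\big)=\mathbb Z\langle1,a,b,ab\rangle,\qquad a^2=b^2=0 .$$
$W$ exchanges $a$ and $b$, so $A^W=\mathbb Z\langle1,a+b,ab\rangle$ has rank $3$, while $K^*(M/\!/G)=\mathbb Z$. Again $A^W$ is too big. Take the positive root $z_1z_2^{-1}$ and put
$$e=1-z_2z_1^{-1}=1-(1+b)(1-a)=a-b+ab .$$
Then $e\cdot1=e$, $e(a+b)=a^2-b^2=0$ and $e\cdot ab=0$. So the elements of $A^W$ killed by $e$ form $\mathbb Z\langle a+b,ab\rangle$, and dividing them out leaves $\mathbb Z$, as it should. (This $M$ is not compact, but $\mu_T$ is proper; Theorem 2 will cover it.)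

In both examples the excess of $A^W$ is what the Weyl denominator $e$ annihilates.

## 2. The corrected statement: divide by the annihilator of the Weyl denominator

Let
$$e=\prod_{\alpha>0}(1-e^{-\alpha})\in R,\qquad \mathrm{Ann}(e)=\{a\in K^*(M/\!/T)^W: ea=0\text{ in }K^*(M/\!/T)\}.$$
This is the denominator $e_G(G/T)$ of the Weyl character formula; other normalizations of it in $R$ differ from $e$ by a unit $\pm e^\lambda$, hence have the same annihilator. In rational cohomology, a theorem of Shaun Martin gives a ring isomorphism between $H^*(M/\!/G)$ and the $W$-invariants of $H^*(M/\!/T)$ modulo the annihilator of the product of the roots. The integral $K$-theoretic analogue is stated as a conjecture in "Statement of Teaching and Research Goals" (http://math.bard.edu/greg/tenure.pdf). It is true: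

**Theorem 1.** Let $G$ be compact connected with $\pi_1(G)$ torsion-free, $M$ a compact Hamiltonian $G$-space, $0$ a regular value of $\mu_G$ and $\mu_T$. Then $i^*:K_T^*(X)\to K_T^*(Y)$ maps $A^W$ onto the subring $K_G^*(Y)\subset K_T^*(Y)$, with kernel $\mathrm{Ann}(e)$. Hence
$$K^*(M/\!/T)^W/\mathrm{Ann}(e)\cong K^*(M/\!/G)$$
as ($\mathbb Z/2$-graded) rings.

**Theorem 2.** Let $G$ be any compact connected Lie group and $M$ a Hamiltonian $G$-space with $\mu_T$ proper (e.g. $M$ compact), $0$ regular for $\mu_G,\mu_T$. Then

1. the map $i_!:K_T^*(Y)\to K_T^*(X)$ defined in Section 4 is injective with image $e\cdot K_T^*(X)$, and $i^*:K_T^*(X)\to K_T^*(Y)$ is surjective with kernel $\{a:ea=0\}$;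
2. $i^*$ induces a ring isomorphism $K^*(M/\!/T)^W/\mathrm{Ann}(e)\cong K^*(M/\!/G)$.

In Example 1.2, $ea=-ab$, $eb=ab$ and $e\cdot ab=0$, so $eA=\mathbb Z\langle e,ab\rangle$ has rank $2$. This matches part 1: $K_T^*(U(2))=K^*(\mathbb P^1)=\mathbb Z^2$.

## 3. Compact supports, Thom classes and the cited theorems

For a compact Lie group $L$ and a locally compact $L$-space $Q$, let $K_L^*(Q)$ be equivariant $K$-theory with compact supports, that is, the reduced theory of the one-point compactification $Q^+$. It is contravariant for proper maps and invariant under proper homotopies. It is covariant for open inclusions $O\subset Q$ by extension by zero, $\mathrm{ext}:K_L^*(O)\to K_L^*(Q)$, and $\mathrm{ext}$ is compatible with proper pullback: for $\varphi:Z\to Q$ proper, $\varphi^*\mathrm{ext}=\mathrm{ext}\,(\varphi|_{\varphi^{-1}(O)})^*$. The example to keep in mind is an orbit: $K_T^*(T/\Gamma)=R(\Gamma)$, concentrated in degree $0$.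

**Module structures.** If $p:Q\to P$ is an $L$-map with $P$ compact, then $(p,\mathrm{id}):Q\to P\times Q$ is proper, and external product followed by pullback along it makes $K_L^*(Q)$ a $K_L^*(P)$-module. Only the homotopy class of $p$ matters, because a homotopy of $p$ gives a proper homotopy of $(p,\mathrm{id})$. The maps $\mathrm{ext}$ are linear.

**Thom isomorphisms.** For a complex $L$-bundle $N\to Q$ there is an isomorphism $t_N:K_L^*(Q)\to K_L^*(N)$. It commutes with proper pullback, with $\mathrm{ext}$ and with restriction of groups, is linear over $K_L^*(P)$ for $Q\to P$ as above, and is transitive: $t_{N\oplus N'}$ is the composite of $t_N$ and $t_{N'}$ in either order. For a representation $N$, put $\tau_N=t_N(1)\in K_L^0(N)$; its restriction to $0$ is $\sum(-1)^k\Lambda^kN^*$. For example $\tau_\chi|_0=1-\chi^{-1}$ on $\mathbb C_\chi$, and $\tau_{\mathfrak n}|_0=e$ if $\mathfrak n$ has the positive roots as weights. Bundles and representations carry invariant norms, and $N_{<\varepsilon}$ is the open disc bundle.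

**Lemma 3.1.** Let $N\to Q$ be an $L$-vector bundle, $Q$ compact, and $\rho:N_{<\varepsilon}\to N$, $\rho(v)=v/(1-|v|/\varepsilon)$. Then $\mathrm{ext}\circ\rho^*$ is the identity of $K_L^*(N)$. In particular $\mathrm{ext}:K_L^*(N_{<\varepsilon})\to K_L^*(N)$ is an isomorphism.

*Proof.* The map $\mathrm{ext}\circ\rho^*$ is induced by the pointed map $\lambda_{1/\varepsilon}:N^+\to N^+$, where $\lambda_s(v)=v/(1-s|v|)$ if $s|v|<1$ and $\lambda_s(v)=\infty$ otherwise. The family $\lambda_s$, $0\le s\le1/\varepsilon$, is continuous. This is clear where $s|v|<1$. Near a finite point with $s|v|\ge1$ the values are $\infty$ or have norm $|v|/(1-s|v|)$ tending to infinity. Near $v=\infty$ use $|\lambda_s(v)|\ge|v|$. So $\lambda_{1/\varepsilon}$ is pointed homotopic to $\lambda_0=\mathrm{id}$. Since $\rho^*$ is an isomorphism, so is $\mathrm{ext}$. $\square$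

We shall use the following cited theorems.

* (HL) Harada–Landweber surjectivity: if $\pi_1(G)$ is torsion-free, $\mu_G$ is proper and $0$ is a regular value, then $K_G^*(M)\to K_G^*(\mu_G^{-1}(0))$ is surjective. (For non-compact $M$, $K_G^*(M)$ here is the theory without support conditions used there.)
* (H) Hodgkin, Snaith, McLeod: if $\pi_1(G)$ is torsion-free and $Q$ is a compact $G$-space, then $R(T)\otimes_{R(G)}K_G^*(Q)\to K_T^*(Q)$ is an isomorphism. We only need that $K_T^*(Q)$ is generated over $R(T)$ by the image of $K_G^*(Q)$.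
* (At) Atiyah, *Bott periodicity and the index of elliptic operators*: for $G$ compact connected and $Q$ a compact $G$-space, $K_G^*(Q)\to K_T^*(Q)$ is injective.

We also use slices, equivariant tubular neighborhoods, Mostow–Palais embeddings of compact $L$-manifolds in representations, complements of equivariant vector bundles over compact spaces, and homotopy invariance of equivariant vector bundles.

## 4. $Y$ as a zero set in $X$, and the identity $i_!i^*=e$

The purpose of this section is to explain geometrically why $e$ appears. In Sections 4–8 we assume only that $\mu_T$ is proper (automatic for compact $M$), unless we say otherwise. Then $\mu_G$ is proper too, because $\mu_G^{-1}(C)$ is a closed subset of $\mu_T^{-1}(\mathrm{pr}\,C)$. So $X$ and $Y$ are compact manifolds.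

**Lemma 4.1.** Let $Z$ be an $L$-manifold, $N$ a complex representation of $L$, $\varphi:Z\to N$ a smooth proper $L$-map whose differential is onto at every point of $K=\varphi^{-1}(0)$. For small $\varepsilon$ there is an $L$-diffeomorphism $O:=\varphi^{-1}(N_{<\varepsilon})\cong K\times N_{<\varepsilon}$ over $N_{<\varepsilon}$, equal to $x\mapsto(x,0)$ on $K$. Identify $N_{<\varepsilon}\cong N$ by $\rho$. Then $\varphi^*\tau_N=\mathrm{ext}(t_N(1))$, where $t_N(1)\in K_L^0(K\times N)\cong K_L^0(O)$.

*Proof.* $K$ is a compact submanifold with $T_xK=\ker d\varphi_x$. Let $r$ be a smooth $L$-retraction of a neighborhood of $K$ onto $K$. At $x\in K$, $dr$ is the identity on $\ker d\varphi$ and $d\varphi$ is onto, so $(r,\varphi)$ has bijective differential. It is injective on the compact set $K$, hence it is a diffeomorphism from an open invariant $O'\supset K$ onto an open neighborhood of $K\times0$. The compact sets $\varphi^{-1}(N_{\le\varepsilon})$ decrease to $K$. So for small $\varepsilon$ we have $O\subset O'$ and $K\times N_{<\varepsilon}\subset(r,\varphi)(O')$.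 Clearly $(r,\varphi)$ maps $O$ into $K\times N_{<\varepsilon}$. Conversely, if $p\in O'$ is the preimage of $(x,v)$ with $|v|<\varepsilon$, then $\varphi(p)=v$, so $p\in O$. This is the diffeomorphism.

By Lemma 3.1 (with $Q$ a point), $\tau_N=\mathrm{ext}(\rho^*\tau_N)$, so $\varphi^*\tau_N=\mathrm{ext}\big((\varphi|_O)^*\rho^*\tau_N\big)$. Under $O\cong K\times N$ the map $\rho\circ\varphi|_O$ is the projection $K\times N\to N$, and the pullback of $\tau_N$ along it is $t_N(1)$. $\square$

**The complex structures.** We have $T_xX=\ker d\mu_T=(\mathfrak t\cdot x)^\omega$, which contains $\mathfrak t\cdot x$. So $E_X:=TX/\mathfrak t$ is a symplectic $T$-bundle, hence a complex one. Likewise $T_yY=(\mathfrak g\cdot y)^\omega\supset\mathfrak g\cdot y$, so $TY/\mathfrak g$ is complex, and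
$$TY/\mathfrak t\cong TY/\mathfrak g\oplus\mathfrak g/\mathfrak t$$
is a complex $T$-bundle after a choice of complex structure on the representation $\mathfrak g/\mathfrak t$.

**The map $i_!$.** Let $\mathfrak n=\ker(\mathfrak g^*\to\mathfrak t^*)$, with the complex structure whose $T$-weights are the positive roots. The $T$-map $\varphi=\mu_G|_X$ takes values in $\mathfrak n$, and $\varphi^{-1}(0)=Y$. At $y\in Y$ the map $d\mu_G:T_yM\to\mathfrak g^*$ is onto and $T_yX$ is the preimage of $\mathfrak n$, so $d\varphi:T_yX\to\mathfrak n$ is onto. (In Example 1.2, $\varphi$ is the Hermitian product of the two rows.) Lemma 4.1 gives $O=\varphi^{-1}(\mathfrak n_{<\varepsilon})\cong Y\times\mathfrak n$, and we define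
$$i_!:K_T^*(Y)\xrightarrow{\ t_{\mathfrak n}\ }K_T^*(Y\times\mathfrak n)\cong K_T^*(O)\xrightarrow{\ \mathrm{ext}\ }K_T^*(X).$$
The inclusion $O\hookrightarrow X$ is homotopic to $O\to Y\xrightarrow iX$: scale the $\mathfrak n$-coordinate. By linearity of $t_{\mathfrak n}$ and $\mathrm{ext}$ we get the projection formula
$$i_!(i^*a\cdot c)=a\cdot i_!(c).\tag{4.1}$$
By Lemma 4.1, $i_!(1)=\varphi^*\tau_{\mathfrak n}$. Since $X$ is compact, $\sigma\varphi$ ($0\le\sigma\le1$) is a proper homotopy from $0$ to $\varphi$, so $i_!(1)=\tau_{\mathfrak n}|_0=e$. Hence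
$$i_!\,i^*a=e\,a\qquad(a\in A).\tag{4.2}$$
So $i^*a=0$ implies $ea=0$. The converse is what the following statement supplies.

**Proposition 4.2.** If $\pi_1(G)$ is torsion-free, then $i_!:K_T^*(Y)\to K_T^*(X)$ is injective.

## 5. Weyl's formula reduces Theorem 1 to the injectivity of $i_!$

In this section $M$ is compact, $\pi_1(G)$ is torsion-free, and Proposition 4.2 is granted.

**Step 1: the kernel.** By Proposition 4.2 and (4.2), for $a\in A$ we have $ea=0\iff i_!i^*a=0\iff i^*a=0$. Hence
$$\ker(i^*|_{A^W})=\mathrm{Ann}(e).\tag{5.1}$$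

**Step 2: an antisymmetrizer that produces $e$.** We want to turn coefficients in $R(T)$ into coefficients in $R(G)$, at the cost of a factor $e$. On any $R$-module with semilinear $W$-action put
$$J(a)=\sum_{w\in W}\epsilon(w)\,e^{w\rho-\rho}\,w(a);$$
this makes sense because $w\rho-\rho$ lies in the root lattice. The Weyl denominator formula says $J(1)=e$. For a weight $\lambda$ of $T$ we have $J(e^\lambda)=e^{-\rho}\sum_w\epsilon(w)e^{w(\lambda+\rho)}$. If $\lambda+\rho$ is fixed by a reflection, this vanishes. Otherwise some $w_0(\lambda+\rho)$ equals $\mu+\rho$ with $\mu$ dominant, where $\mu=w_0\lambda+(w_0\rho-\rho)$ is a weight of $T$, and the Weyl character formula gives $J(e^\lambda)=\epsilon(w_0)\,e\,\chi_\mu$. By additivity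
$$J(r)=e\,\partial(r)\quad\text{with }\partial(r)\in R^W=R(G),\qquad r\in R.\tag{5.2}$$

**Step 3: invariants come from $K_G^*(M)$, up to $\mathrm{Ann}(e)$.** Let $\kappa:K_G^*(M)\to K_T^*(M)\to K_T^*(X)=A$. Its image is $W$-invariant: on a $G$-bundle $\mathcal V$, $v\mapsto nv$ is a $T$-isomorphism from the $n$-translate to $\mathcal V$, since $n(n^{-1}tn)v=t(nv)$; in degree $1$ use bundles on $M\times S^1$. By (HL) for the group $T$, $K_T^*(M)\to A$ is onto, and by (H), $K_T^*(M)$ is generated over $R$ by $K_G^*(M)$. So $A$ is generated over $R$ by $\kappa(K_G^*(M))$.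

Let $a\in A^W$ and write $a=\sum_kr_k\kappa(\beta_k)$. Since $a$ is invariant, $J(a)=J(1)a=ea$. Since the $\kappa(\beta_k)$ are invariant,
$$J(a)=\sum_kJ(r_k)\kappa(\beta_k)=e\sum_k\partial(r_k)\kappa(\beta_k)=e\,\kappa(\beta),\qquad\beta=\sum_k\partial(r_k)\beta_k\in K_G^*(M).$$
So $e(a-\kappa(\beta))=0$ and $a-\kappa(\beta)\in A^W$, which shows
$$A^W=\kappa(K_G^*(M))+\mathrm{Ann}(e).\tag{5.3}$$

**Step 4: the image.** By (5.1) and (5.3), $i^*(A^W)=i^*\kappa(K_G^*(M))$. The map $i^*\kappa$ is also the composite $K_G^*(M)\to K_G^*(Y)\to K_T^*(Y)$, whose first arrow is onto by (HL) for $G$, and whose second is injective by (At). So $i^*(A^W)$ is the subring $K_G^*(Y)$ of $K_T^*(Y)$. With (5.1), this is Theorem 1. Everything now rests on Proposition 4.2.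

## 6. The duality pairing, and the torsion it cannot see

The natural way to show that $i_!$ is injective is duality. Suppose for the moment that $T$ acts freely on $X$, so that $\bar X=X/T$ and $\bar Y=Y/T$ are closed manifolds. The bundle $E_X$ makes $T\bar X$ complex, which gives a pushforward $\int_{\bar X}:K^*(\bar X)\to\mathbb Z$. Consider the pairing $\langle c,c'\rangle=\int_{\bar X}i_!(cc')$ on $K^*(\bar Y)$. By (HL) and (H), $K_T^*(Y)$ is generated over $R$ by restrictions of classes from $M$, so $i^*:K^*(\bar X)\to K^*(\bar Y)$ is onto. If $i_!c=0$ and $c'=i^*a'$, the projection formula gives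
$$\langle c',c\rangle=\int_{\bar X}a'\cdot i_!c=0 .$$
So $c$ pairs to zero with everything. By the Riemann–Roch formula, $\langle c',c\rangle$ is the integral over $\bar Y$ of $\mathrm{ch}(c')\,\mathrm{ch}(c)$ times an invertible cohomology class. By Poincaré duality, $\mathrm{ch}(c)=0$, that is, $c$ is torsion.

This is where it stops. The pairing has values in the torsion-free group $\mathbb Z$, so it vanishes on torsion identically, whatever we know about $i_!c$. And torsion does occur. Let $N$ be a compact symplectic manifold with torsion in $H^2(N;\mathbb Z)$, for instance an Enriques surface. A line bundle $\mathcal L$ with $c_1(\mathcal L)\ne0$ torsion gives a class $[\mathcal L]-1\in K^0(N)$ which is non-zero (look at $c_1$) and torsion (its Chern character is zero). With $M=N\times\mathbb C^{2\times2}$, where $U(2)$ acts on the second factor as in Example 1.2, we get $K_T^*(Y)=K^*(N\times\mathbb P^1)\cong K^*(N)^2$, which contains this torsion.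

## 7. The diagonal in place of test classes: the free case

The pairing tests $c$ against classes $c'$ one at a time and integrates everything out. Instead, test $c$ once, against the class of the diagonal of $\bar Y\times\bar Y$, and integrate out only the first factor; then the answer is again an element of $K^*(\bar Y)$, torsion included.

Let $\delta=\Delta_!(1)\in K^0(\bar Y\times\bar Y)$ be the pushforward of $1$ along the diagonal, whose normal bundle $T\bar Y$ is complex. On a neighborhood of the diagonal the two projections are homotopic, so $\mathrm{pr}_1^*c\cdot\delta=\mathrm{pr}_2^*c\cdot\delta$. Suppose that $\delta=(i\times1)^*\xi$ with $\xi\in K^0(\bar X\times\bar Y)$. If $i_!c=0$, then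
$$0=\mathrm{pr}_1^*(i_!c)\cdot\xi=(i\times1)_!(\mathrm{pr}_1^*c\cdot\delta)=(i\times1)_!(\mathrm{pr}_2^*c\cdot\delta)=\mathrm{pr}_2^*c\cdot(i\times1)_!(\delta).$$
Now embed $\bar X$ in some $\mathbb C^n$ with complex normal bundle $\nu$ and push forward to $K^*(\mathbb C^n\times\bar Y)\cong K^*(\bar Y)$. We get $c\cdot u=0$, where $u$ comes from the Thom isomorphism of $\nu\oplus\mathfrak n\oplus T\bar Y$, the normal bundle of the graph $y\mapsto(y,y)$ in $\mathbb C^n\times\bar Y$. Translating in $\mathbb C^n$ moves this graph to the zero section, whose normal bundle is $\mathbb C^n$. So we are comparing two Thom isomorphisms of one real bundle. Both are isomorphisms $K^*(\bar Y)\to K^*(\mathbb C^n\times\bar Y)$ of $K^*(\bar Y)$-modules, so they differ by a unit. Thus $u$ is a unit and $c=0$.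

The extension $\xi$ does not come from surjectivity of $i^*$, since classes on $\bar Y\times\bar Y$ need not be sums of products. It comes from applying (HL) to $G\times G$ acting on $M\times M$:

**Lemma 7.1.** Let $\pi_1(G)$ be torsion-free, $L=T\times T_2$ with $T_2=T$, where $T$ acts on the first and $T_2$ on the last factor of $X\times Y$ and $Y\times Y$. Then $(i\times1)^*:K_L^*(X\times Y)\to K_L^*(Y\times Y)$ is surjective.

*Proof.* The group $G\times G$ acts on $M\times M$ with proper moment map $\mu_G\times\mu_G$; its zero set is $Y\times Y$ and $0$ is regular. By (HL), $K_{G\times G}^*(M\times M)\to K_{G\times G}^*(Y\times Y)$ is onto. By (H) for $G\times G$, whose maximal torus is $L$, $K_L^*(Y\times Y)$ is generated over $R(L)$ by the image of $K_{G\times G}^*(Y\times Y)$, hence by restrictions of classes from $K_L^*(M\times M)$. These restrictions factor through $K_L^*(X\times Y)$. $\square$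

Finite stabilizers break the rest of the argument in two places. First, the preimage of the diagonal of $Y/T$ is the image of $T\times Y\to Y\times Y$, $(q,y)\mapsto(qy,y)$, and this map is not injective when stabilizers are non-trivial. We shall record $q$ in an extra vector space $E$. Second, embedding $X$ in a representation $U$ of $T$ and pushing forward to $K_L^*(U\times Y)\cong R\otimes K_{T_2}^*(Y)$ gives nothing. We shall see that $z_k^N-1$ is nilpotent on $K_T^*(X)$ for a suitable $N$, and multiplication by $z_k^N-1$ on $R\otimes K_{T_2}^*(Y)$ is injective, so this pushforward is zero. We shall push forward to $B\times U$ instead, where $B$ is a product of spheres on which $T$ acts with finite stabilizers and whose $K$-theory is explicit and free.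

## 8. Injectivity of $i_!$ with finite stabilizers

We prove Proposition 4.2. Assume $Y\ne\emptyset$. Write $T=(S^1)^r$, $R=\mathbb Z[z_1^{\pm1},\dots,z_r^{\pm1}]$, and $L=T\times T_2$ as in Lemma 7.1.

**Step 1: a model base $B$ and an embedding $j:X\to B\times U$ with complex normal bundle.** This step builds the target of the pushforward. By compactness only finitely many stabilizers occur on $X$, all finite. Choose $N$ such that all lie in $F=\{t:t_k^N=1\ \forall k\}$. For $x\in X$ the map $tx\mapsto t_k^N$ is then well defined on the orbit $Tx$. Extend it to a tube $T\times_{T_x}S$ through the projection to $T/T_x$, and multiply by an invariant bump function. The result is a smooth $T$-map $X\to\mathbb C_{z_k^N}$, non-zero near $Tx$. Finitely many of these, say $m$ for each $k$, have no common zero; after normalization they form a smooth $T$-map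
$$f:X\to B:=\prod_{k=1}^rS(V_k),\qquad V_k=\mathbb C^m,\quad t\text{ acting by }t_k^N.$$

Let $u:X\to U$ be a $T$-embedding in a complex representation and $j=(f,u):X\to B\times U$, an embedding with normal bundle $\nu_j$. Put $V=\bigoplus_kV_k$. Adding the outward normals gives $TB\oplus\mathbb R^r\cong V$, and $TX\cong\mathbb R^r\oplus E_X$ because $T$ acts trivially on $\mathfrak t$. From $\nu_j\oplus TX\cong f^*TB\oplus U$, adding $\mathbb R^r$, we get
$$\nu_j\oplus\mathbb C^r\oplus E_X\cong V\oplus U\quad\text{as real }T\text{-bundles.}$$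
Choose a complex $T$-bundle $E'$ with $\mathbb C^r\oplus E_X\oplus E'\cong X\times U'$ for a representation $U'$. Replacing $(U,u)$ by $(U\oplus U',(u,0))$ replaces $\nu_j$ by $\nu_j\oplus U'\cong V\oplus U\oplus E'$, which is complex. So we may assume that $\nu_j$ is a complex $T$-bundle. Define $j_!$, and $(j\times1)_!$ on products, as the Thom isomorphism of $\nu_j$ followed by $\mathrm{ext}$ from a tubular neighborhood.

**Step 2: the diagonal class $\delta'\in K_L^0(Y\times Y)$.** We need a class on which the two pullbacks of $c$ agree. Let $E=\mathbb C^r$ with $(t,s)\in L$ acting by $q\mapsto(t_ks_k^{-1}q_k)_k$, and view $T\subset E$ as $\{|q_k|=1\ \forall k\}$. Let $Q=T\times Y$ with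
$$(t,s)(q,y)=(tqs^{-1},sy),\qquad m:Q\to Y,\ m(q,y)=qy .$$
Then $m(tqs^{-1},sy)=t\,m(q,y)$. The map
$$\delta:Q\to Y\times E\times Y,\qquad\delta(q,y)=(qy,q,y)$$
is an $L$-embedding over the last factor $Y$, because $q$ is now recorded.

*Its normal bundle is complex.* Since $Q\to Y$ is a submersion, the normal bundle of $\delta$ is its normal bundle along the fibers of the projection to the last factor, namely $(m^*TY\oplus E)/\mathfrak t$. Here $\mathfrak t$ (with trivial $L$-action) is embedded by $\xi\mapsto\big(\xi_Y,\sigma(\sqrt{-1}\,\xi_kq_k)_k\big)$ with $\sigma=1$. As $T$ acts locally freely on $Y$, $\xi\mapsto\xi_Y$ is injective, so this is an embedding for every $\sigma\in[0,1]$. The quotients form an $L$-bundle over $Q\times[0,1]$, so the two ends are isomorphic: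
$$\nu_\delta\cong m^*(TY/\mathfrak t)\oplus E,$$
a complex $L$-bundle.

*A tubular neighborhood over the last factor.* Fix invariant metrics on $Y$ and $E$, and realize $\nu_\delta$ as the orthogonal complement of the tangent space of $\delta(T\times\{y\})$ in the vertical tangent spaces $T(Y\times E)$. The map $v\mapsto(\exp v,y)$ is a local diffeomorphism along the compact zero section and injective on it, so it embeds a small disc bundle. This gives an open tubular neighborhood $W_\delta\cong\nu_\delta$ of $\delta(Q)$ whose projection to $Q$ commutes with the projections to the last factor $Y$. Define $\delta'$ by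
$$t_E(\delta')=\mathrm{ext}(t_{\nu_\delta}(1))\in K_L^0(Y\times E\times Y).\tag{8.1}$$

*Claim.* For $c\in K_T^*(Y)$,
$$\mathrm{pr}_1^*c\cdot\delta'=\mathrm{pr}_2^*c\cdot\delta',\tag{8.2}$$
where $\mathrm{pr}_1^*$ uses $L\to T$ and $\mathrm{pr}_2^*$ uses $L\to T_2$. On $W_\delta$, the projections to the first and last factor are homotopic to $W_\delta\to Q$ followed by $m$, respectively by $\mathrm{pr}_Y$. By linearity of $t_E$, $\mathrm{ext}$ and $t_{\nu_\delta}$, it suffices that $m^*c=\mathrm{pr}_Y^*c$ in $K_L^*(Q)$. For a $T$-bundle $\mathcal V$ on $Y$, the maps $\mathcal V_y\to\mathcal V_{qy}$, $v\mapsto qv$, form an isomorphism $\mathrm{pr}_Y^*\mathcal V\cong m^*\mathcal V$. It is $L$-equivariant because $(tqs^{-1})(sv)=t(qv)$. This settles degree $0$. For degree $1$, use $K_T^1(Y)=\ker(K_T^0(Y\times S^1)\to K_T^0(Y))$ and the same isomorphism for bundles on $Y\times S^1$ and the maps $m\times1,\mathrm{pr}_Y\times1:Q\times S^1\to Y\times S^1$.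

**Step 3: what $i_!c=0$ implies.** We repeat the computation of Section 7. By Lemma 7.1 choose $\xi\in K_L^0(X\times Y)$ with $(i\times1)^*\xi=\delta'$. Let $i_!c=0$. Since $i_!$ commutes with pullback along $\mathrm{pr}_X:X\times Y\to X$, and by the projection formula, (8.2) and $K_{T_2}^*(Y)$-linearity,
$$0=\mathrm{pr}_X^*(i_!c)\,\xi=(i\times1)_!(\mathrm{pr}_1^*c)\,\xi=(i\times1)_!(\mathrm{pr}_1^*c\;\delta')=(i\times1)_!(\mathrm{pr}_2^*c\;\delta')=\mathrm{pr}_Y^*c\cdot(i\times1)_!(\delta').$$
Now apply $t_U^{-1}(j\times1)_!:K_L^*(X\times Y)\to K_L^*(B\times U\times Y)\cong K_L^*(B\times Y)$, which is $K_{T_2}^*(Y)$-linear: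
$$\mathrm{pr}_Y^*c\cdot D=0,\qquad D:=t_U^{-1}(j\times1)_!(i\times1)_!(\delta')\in K_L^0(B\times Y).\tag{8.3}$$

**Step 4: $K$-theory of $B\times P$, and a functional that removes $B$.** We need a linear map $K_L^*(B\times Y)\to K_{T_2}^*(Y)$. Let $H\subset T_2$ be a closed subgroup and $P$ a compact $H$-space, with $T$ acting trivially on $P$. We claim that $R\otimes K_H^*(P)=K_{T\times H}^*(P)\to K_{T\times H}^*(B\times P)$ induces an isomorphism
$$\Lambda\otimes_{\mathbb Z}K_H^*(P)\cong K_{T\times H}^*(B\times P),\qquad\Lambda=R/\big((z_k^N-1)^m,\ k=1,\dots,r\big),\tag{8.4}$$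
natural in $P$ and $H$ and $K_H^*(P)$-linear.

Add the sphere factors one at a time. If $P'$ is the space obtained so far, the $k$-th circle acts trivially on $P'$, the group is $S^1_k\times L'$, and $K^*_{S_k^1\times L'}(P')=K_{L'}^*(P')[z_k^{\pm1}]$. The exact sequence of the pair (ball, sphere) of $V_k$ times $P'$, with the Thom isomorphism, reads
$$\cdots\to K^*_{S^1_k\times L'}(P')\xrightarrow{(1-z_k^{-N})^m}K^*_{S^1_k\times L'}(P')\to K^*_{S^1_k\times L'}(S(V_k)\times P')\to\cdots,$$
because $\tau_{V_k}|_0=(1-z_k^{-N})^m$. Multiplication by this Laurent polynomial is injective, since its extreme coefficients are $\pm1$. So the sequence splits into short exact ones, and adding the factor divides by $(z_k^N-1)^m$. Moreover $\mathbb Z[z_k^{\pm1}]/(z_k^N-1)^m$ is free with basis $1,z_k,\dots,z_k^{Nm-1}$, as $(z^N-1)^m$ is monic with constant term $\pm1$. So the quotient of $K_{L'}^*(P')[z_k^{\pm1}]$ is the tensor product with this free group, and (8.4) follows by induction.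

For example, if $N=1$ and $r=1$ this is the usual $\mathbb Z[z]/(z-1)^m$ for $\mathbb P^{m-1}$. Also, $f^*$ makes $K_T^*(X)$ a $\Lambda$-algebra, so $z_k^N-1$ is nilpotent on it, as said in Section 7.

Let $\theta:\Lambda\to\mathbb Z$ send $x$ to the coefficient of $\prod_kz_k^{Nm-1}$ in $\prod_kz_k^{Nm-1}\cdot x$, expanded in the basis of monomials with exponents in $[0,Nm-1]$. Then
$$\Theta=\theta\otimes1:K_{T\times H}^*(B\times P)\to K_H^*(P)$$
is natural and $K_H^*(P)$-linear. (For $N=r=1$, $\theta((1-z^{-1})^{m-1})=1$, since $z^{m-1}(1-z^{-1})^{m-1}=(z-1)^{m-1}$.) Applying $\Theta$ with $H=T_2$, $P=Y$ to (8.3) gives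
$$c\cdot u=0,\qquad u:=\Theta(D)\in K_T^0(Y).\tag{8.5}$$
It remains to show that $u$ is a unit.

**Step 5: units are detected on orbits.** This step reduces the question to one orbit. We claim that if $u\in K_T^0(Y)$ restricts to a unit on each orbit, then $u$ is a unit. Cover $Y$ by finitely many closed tubes $S_1,\dots,S_n$, each equivariantly deformation retracting to an orbit; then each $u|_{S_k}$ is a unit. By induction on $k$, multiplication by $u$ is bijective on $K_T^*(S_1\cup\dots\cup S_k)$. Indeed it is bijective on $K_T^*$ of $S_1\cup\dots\cup S_{k-1}$ by induction, and on $K_T^*$ of $S_k$ and of the closed subset $(S_1\cup\dots\cup S_{k-1})\cap S_k$ of $S_k$ because $u|_{S_k}$ is a unit. Now use the Mayer–Vietoris sequence, which is linear, and the five lemma. For $k=n$, $uv=1$ is solvable.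

Fix $y\in Y$ and $\Gamma=\mathrm{Stab}_T(y)\subset F$, viewed in $T_2$. Restriction to $y$ gives $K_{T_2}(T_2y)=R(\Gamma)$. By naturality of $\Theta$, the restriction of $u$ to this orbit is $\Theta(D_y)$, where
$$D_y\in K_{T\times\Gamma}^0(B)=\Lambda\otimes R(\Gamma)$$
is the restriction of $D$ to $B\times\{y\}$. We must show $\Theta(D_y)\in R(\Gamma)^\times$.

**Step 6: $D_y$ up to a unit of $R(\Gamma)$.** The aim is to replace the geometrically defined $D_y$ by something that can be computed.

*(a) $D$ as one Thom class.* Put $\hat D:=t_Et_UD=t_E(j\times1)_!(i\times1)_!(\delta')$. By transitivity and naturality, $t_E$ commutes with the Thom isomorphisms and extensions defining $(i\times1)_!$ and $(j\times1)_!$. So by (8.1)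
$$\hat D=(j\times1_{E\times Y})_!\,(i\times1_{E\times Y})_!\;\mathrm{ext}(t_{\nu_\delta}(1)).$$
Move the extensions past the Thom isomorphisms. Recall that $W_\delta\subset Y\times E\times Y$ is a vector bundle over $Q$. Let $W'\cong W_\delta\times\mathfrak n$ be the corresponding open subset of $X\times E\times Y$, via $O\cong Y\times\mathfrak n$. Let $W''$ be the restriction to $W'$ of (tubular neighborhood $\cong\nu_j$)$\times E\times Y$, open in $B\times U\times E\times Y$. Then
$$\hat D=\mathrm{ext}_{W''}(\tau),$$
where $\tau$ is the image of $1$ under the Thom isomorphisms $K_L(Q)\cong K_L(W_\delta)\cong K_L(W')\cong K_L(W'')$. The projections $W''\to W'\to W_\delta\to Q$ commute with the projections to the last factor $Y$: the first two because they involve only the factors $B\times U$ and $X$, the third by the choice of $W_\delta$ in Step 2.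

*(b) Restriction to the fiber over $y$.* This fiber is closed and preserved by $T\times\Gamma$. Thom isomorphisms and $\mathrm{ext}$ commute with restriction to it, so
$$t_Et_UD_y=\hat D_y=\mathrm{ext}(\tau_y)\in K_{T\times\Gamma}^0(B\times U\times E).$$
Here $(t,s)\in T\times\Gamma$ acts on $B\times U$ through $t$, on $E$ by $ts^{-1}$, and on $T$ by $q\mapsto tqs^{-1}$. With $b=f(y)$, $u_0=u(y)$, both fixed by $\Gamma$, the set $W''_y$ is an open neighborhood of $\gamma_y(T)$, where
$$\gamma_y(q)=(f(qy),u(qy),q)=(qb,qu_0,q).$$
$W''_y$ is an iterated vector bundle over $Q_y=T$. A vector bundle over the total space of a bundle $p:\mathcal N\to T$ is isomorphic to $p^*$ of its restriction to the zero section. So $W_y''$ is equivariantly homeomorphic to a vector bundle over $T$ with zero section $\gamma_y$. The class $\tau_y$ generates the $R(T\times\Gamma)$-module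
$$K_{T\times\Gamma}^*(W_y'')\cong K_{T\times\Gamma}^*(T)=R(\Gamma).$$
Indeed $T\times\Gamma$ is transitive on $T$ with stabilizer $\{(s,s)\}\cong\Gamma$ at $1$, and $R(T\times\Gamma)$ acts through restriction to this subgroup. In particular the module is free of rank one over $1\otimes R(\Gamma)$, and its generators are the units of $R(\Gamma)$.

*(c) The neighborhood does not matter.* Let $P_1=W_y''$ and let $P_2\subset B\times U\times E$ be another open neighborhood of $\gamma_y(T)$ that is equivariantly homeomorphic to a vector bundle over $T$ with zero section $\gamma_y$. As $T$ is compact, there are open disc subbundles with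
$$P_1(\varepsilon'')\subset P_2(\varepsilon')\subset P_1(\varepsilon)\subset P_2 .$$
Write $K=K_{T\times\Gamma}^*$. In $K(P_1(\varepsilon''))\to K(P_2(\varepsilon'))\to K(P_1(\varepsilon))\to K(P_2)$ both composites of two consecutive maps are isomorphisms, by Lemma 3.1. So the middle map is onto and injective. The maps $K(P_i(\cdot))\to K(P_i)$ are isomorphisms too, and everything is compatible with extension to $B\times U\times E$. Hence $K(P_2)\cong K(P_1)$ is free of rank one over $1\otimes R(\Gamma)$, and the extensions of generators of $K(P_1)$ and $K(P_2)$ to $B\times U\times E$ differ by a factor $1\otimes v$ with $v\in R(\Gamma)^\times$.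

*(d) Removing $u_0$.* As in Section 7, translate the graph into the zero section of $U$. Let $E^\circ=\{q\in E:q_k\ne0\ \forall k\}$ and, for $q\in E^\circ$, $\frac q{|q|}:=(q_k/|q_k|)_k\in T$. On $B\times U\times E^\circ$ put
$$\Psi_\sigma(b',u',q)=\big(b',\,u'+\sigma\tfrac q{|q|}u_0,\,q\big),\qquad\sigma\in[0,1].$$
It is $T\times\Gamma$-equivariant, as $t\gamma^{-1}\frac q{|q|}u_0=t\frac q{|q|}\gamma^{-1}u_0=t\frac q{|q|}u_0$ for $\gamma\in\Gamma$. The map $(\sigma,p)\mapsto(\sigma,\Psi_\sigma(p))$ is a homeomorphism of $[0,1]\times B\times U\times E^\circ$, and the projection along $[0,1]$ is proper. So $\Psi_\sigma$ is a proper homotopy from $\mathrm{id}$ to $\Psi_1$, and $(\Psi_1^{-1})^*=\mathrm{id}$ on $K_{T\times\Gamma}^*(B\times U\times E^\circ)$. Moreover $\Psi_1$ carries $\{(qb,0,q):q\in T\}$ to $\gamma_y(T)$.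

Let $O_b=\{(qb,q):q\in T\}\subset B\times E$, and let $N_{00}\subset B\times E^\circ$ be an open neighborhood of $O_b$ that is equivariantly a vector bundle over $O_b\cong T$ with zero section $O_b$. Let $\tau_{00}$ be a generator of $K_{T\times\Gamma}(N_{00})$. Take $P_2=\Psi_1(N_{00}\times U)$ (factors reordered) with generator $(\Psi_1^{-1})^*t_U(\tau_{00})$. Its extension to $B\times U\times E^\circ$ is $(\Psi_1^{-1})^*\mathrm{ext}(t_U\tau_{00})=\mathrm{ext}(t_U\tau_{00})$. By (c), $t_Et_UD_y=(1\otimes v)\,t_U\,\mathrm{ext}_{N_{00}}(\tau_{00})$, that is,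
$$D_y=(1\otimes v)\;t_E^{-1}\,\mathrm{ext}_{N_{00}}(\tau_{00}),\qquad v\in R(\Gamma)^\times.\tag{8.6}$$

**Step 7: the computation.** We choose $N_{00}$ so that the right side of (8.6) is a pullback of a Thom class, and evaluate $\Theta$ on it. Let
$$s:B\times E\to V,\qquad s(b',q)_k=b_k'-q_k^Nb_k .$$
It is $T\times\Gamma$-equivariant, because $\Gamma\subset F$ gives $(t_k\gamma_k^{-1}q_k)^N=t_k^Nq_k^N$. It is proper, because $|s_k|\ge|q_k|^N-1$. We have $s^{-1}(0)=O_b$, since $b_k'=q_k^Nb_k$ forces $|q_k|=1$. At such a point the differential is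
$$(\beta,\kappa)\mapsto\big(\beta_k-N(\kappa_k/q_k)b_k'\big)_k,\qquad\beta_k\perp_{\mathbb R}b_k',\ \kappa_k\in\mathbb C,$$
which is onto: the real hyperplane $b_k'^{\perp}$ and the line $\mathbb Cb_k'$ span $V_k$. By Lemma 4.1, for small $\varepsilon$, $N_{00}:=s^{-1}(V_{<\varepsilon})\cong O_b\times V$. It lies in $B\times E^\circ$ for small $\varepsilon$, since the compact sets $s^{-1}(V_{\le\varepsilon})$ shrink to $O_b$. Also $s^*\tau_V=\mathrm{ext}(\tau_{00})$, where $\tau_{00}=t_V(1)$ is a generator.

The class $s^*\tau_V$ is the external product over $k$ of $s_k^*\tau_{V_k}\in K_{T\times\Gamma}(S(V_k)\times\mathbb C_{\eta_k})$. Here $\eta_k=z_k\psi_k^{-1}$, and $\psi_k$ is the $k$-th coordinate character of $\Gamma\subset T$, so that $\psi_k^N=1$. Fix $k$, drop it from the notation, and put $\chi=z^N=\eta^N$. In a unitary basis of $V_k$ with first vector $b_k$ we have $s_k=(g,l)$ with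
$$g(b',q)=b_1'-q^N,\qquad l(b')=(b_2',\dots,b_m').$$
Both $g:S(V_k)\times\mathbb C_\eta\to\mathbb C_\chi$ and $l:S(V_k)\to\mathbb C_\chi^{m-1}$ are proper, so
$$s_k^*\tau_{V_k}=g^*\tau_\chi\cdot l^*\tau_{\mathbb C_\chi^{m-1}}.$$
The sphere is compact, so $l$ is properly homotopic to $0$ and $l^*\tau_{\mathbb C_\chi^{m-1}}=(1-z^{-N})^{m-1}$. The homotopy $\sigma b_1'-q^N$ is equivariant and proper (its norm is at least $|q|^N-1$). So $g^*\tau_\chi$ is pulled back from $h^*\tau_\chi\in K_{T\times\Gamma}(\mathbb C_\eta)$, where $h(q)=-q^N$. Write $h^*\tau_\chi=x\,\tau_\eta$ with $x\in R(T\times\Gamma)$. Restricting to $0$ gives $1-\eta^{-N}=x(1-\eta^{-1})$. The factor $1-\eta^{-1}=1-z^{-1}\psi$ is a non-zero-divisor in $R(T\times\Gamma)$, since its extreme coefficients in $z$ are units. Hence $x=\sum_{l=0}^{N-1}\eta^{-l}$.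

Since $\tau_E$ is the external product of the $\tau_{\eta_k}$, we obtain
$$t_E^{-1}s^*\tau_V=\prod_k(1-z_k^{-N})^{m-1}\sum_{l=0}^{N-1}z_k^{-l}\psi_k^{\,l}=\prod_kz_k^{-(Nm-1)}\,p_k(z_k),\tag{8.7}$$
$$p_k(z)=(z^N-1)^{m-1}\sum_{l=0}^{N-1}z^{N-1-l}\psi_k^{\,l}.$$
Each $p_k$ is monic over $R(\Gamma)$ of degree $N(m-1)+N-1=Nm-1$. So $\prod_kz_k^{Nm-1}$ times (8.7) is $\prod_kp_k(z_k)$, already expanded in the basis used to define $\theta$, with top coefficient $1$. Therefore $\Theta(t_E^{-1}s^*\tau_V)=1$. By (8.6) and $R(\Gamma)$-linearity, $\Theta(D_y)=v\in R(\Gamma)^\times$. By Step 5, $u$ is a unit, and (8.5) gives $c=0$. This proves Proposition 4.2, and with Section 5, Theorem 1. $\blacksquare$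

**Example 8.1.** Take $r=1$, $N=2$, $m=1$, $\Gamma=\{\pm1\}$. Then $\Lambda=\mathbb Z[z]/(z^2-1)$, and (8.7) is $1+z^{-1}\psi=1+z\psi$ in $\Lambda\otimes R(\Gamma)$. This class shows the diagonal property (8.2) in miniature: $z(1+z\psi)=z+\psi=\psi(1+z\psi)$. It is not itself a unit (put $z=1$, $\psi=-1$), but the coefficient of $z$ in $z(1+z\psi)=z+\psi$ is $1$, so $\Theta$ takes it to $1$.

## 9. Proper $\mu_T$ and arbitrary connected $G$

**Step 1: $\pi_1(G)$ torsion-free, $\mu_T$ proper.** The purpose is to remove compactness of $M$. Sections 4, 7 and 8 used only that $X$ and $Y$ are compact, and (HL) for proper moment maps. So (4.2) and Proposition 4.2 hold. In Section 5, replace $M$ by the compact $G$-space $GX\supset X\supset Y$. The surjections $K_T^*(M)\to K_T^*(X)$ and $K_G^*(M)\to K_G^*(Y)$ of (HL) factor through $K_T^*(GX)$ and $K_G^*(GX)$, so the maps from these groups are onto as well, and (H) applies to $GX$. The rest of Section 5 is unchanged, and gives part 2.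

For part 1, injectivity of $i_!$ is Proposition 4.2, and $\ker i^*=\{a:ea=0\}$ follows from it and (4.2). By (H) for $Y$, $K_T^*(Y)$ is generated over $R$ by $K_G^*(Y)$, and $K_G^*(Y)=i^*(A^W)\subset i^*(A)$. So $i^*$ is onto. Then $\mathrm{im}\,i_!=i_!\,i^*A=eA$.

**Step 2: general $G$.** Here we pass to a covering group and cut out the part that comes from $G$. Let $\tilde G\to G$ be a finite covering by (torus)$\times$(simply connected compact group), with kernel $C$, and let $\tilde T$ be the preimage of $T$. Then $\pi_1(\tilde G)$ is torsion-free, and $M$ is a Hamiltonian $\tilde G$-space with the same moment maps and the same Weyl group. So Step 1 applies to $\tilde G$.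

The group $C\subset\tilde T$ is finite, central, and acts trivially on $M$. So every equivariant bundle splits according to the characters by which $C$ acts on its fibers, and $K_{\tilde T}^*(X)$, $K_{\tilde T}^*(Y)$, $K_{\tilde G}^*(Y)$ are direct sums over $\chi\in\hat C$. The summands for $\chi=1$ are $K_T^*(X)$, $K_T^*(Y)$ and $K_G^*(Y)$, because a $\tilde T$-bundle on which $C$ acts trivially is a $T$-bundle, and similarly for $\tilde G$. The maps $i^*$ and $i_!$ preserve this grading, the latter because $\mathfrak n$ is a $T$-representation. The inclusion $K_{\tilde G}^*(Y)\subset K_{\tilde T}^*(Y)$ preserves it. So does $W$, which fixes $C$ pointwise as $C$ is central, and so does multiplication by $e\in R(T)$. Taking the $\chi=1$ parts of statements 1 and 2 for $\tilde G$ gives them for $G$. This proves Theorem 2. $\blacksquare$
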